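# Convexity of the Schubert support of Grothendieck polynomials

## 1. The chain supporting $\mathfrak G_{s_{n-1}}$

Fix $n$ and a formal parameter $\beta$. We expand Grothendieck polynomials in Schubert polynomials and ask for the shape of the set of permutations that occur. We begin with one family of permutations for which everything can be written down.

**Definition (divided differences).** For $f\in\mathbb Z[\beta][x_1,\dots,x_n]$ put $\partial_if=\dfrac{f-s_if}{x_i-x_{i+1}}$, where $s_i$ swaps $x_i$ and $x_{i+1}$.

The textbook facts are these. We have $\partial_i(fg)=(\partial_if)\,g+(s_if)\,\partial_ig$, so $\partial_i$ commutes with multiplication by any polynomial symmetric in $x_i,x_{i+1}$. Also $\partial_i^2=0$, and the $\partial_i$ satisfy the braid relations, so $\partial_u=\partial_{i_1}\cdots\partial_{i_l}$ depends only on $u$ when $s_{i_1}\cdots s_{i_l}$ is a reduced word of $u$. If $\ell(s_ku)>\ell(u)$, then $\partial_k\partial_u=\partial_{s_ku}$. If $\ell(s_ku)<\ell(u)$, then $u$ has a reduced word beginning with $s_k$, so $\partial_k\partial_u=0$.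

**Definition (the two families).** Let $w_0=n\,n{-}1\cdots1\in S_n$. The Schubert polynomials (Lascoux–Schützenberger) are defined by $\mathfrak S_{w_0}=x_1^{n-1}x_2^{n-2}\cdots x_{n-1}$ and $\mathfrak S_{ws_i}=\partial_i\mathfrak S_w$ whenever $\ell(ws_i)<\ell(w)$. The Grothendieck polynomials are defined by $\mathfrak G_{w_0}=\mathfrak S_{w_0}$ and
$$\mathfrak G_{ws_i}=\pi_i\mathfrak G_w,\qquad \pi_if:=\partial_i\big((1+\beta x_{i+1})f\big),\qquad\text{whenever }\ell(ws_i)<\ell(w).$$

Thus $\mathfrak S_w$ is homogeneous of degree $\ell(w)$. Setting $\beta=0$ turns $\mathfrak G_w$ into $\mathfrak S_w$, and $\mathfrak S_w$ is the lowest-degree part of $\mathfrak G_w$. For example, $\mathfrak G_{132}=x_1+x_2+\beta x_1x_2$. For $w\in S_n$ there is a unique expansion $\mathfrak G_w=\sum_{u\in S_n}a_u\mathfrak S_u$ with $a_u\in\mathbb Z[\beta]$.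

**Definition (support).** $\mathrm{Supp}_{\mathfrak S}(\mathfrak G_w)=\{u\in S_n:a_u\ne0\}$.

**Definition (left weak order).** $u\le_Lv$ iff $\ell(v)=\ell(vu^{-1})+\ell(u)$. The covers are $u\lessdot_Ls_ku$ with $\ell(s_ku)=\ell(u)+1$.

Equivalently, $u\le_Lv$ iff some reduced word of $v$ ends in a reduced word of $u$. In one-line notation $s_ku$ arises from $u$ by swapping the *values* $k$ and $k+1$, and the length goes up iff $k$ stands to the left of $k+1$. For example, $132\lessdot_L231$ (swap the values $1,2$). If $u\le_Lv$, then $\partial_v=\partial_{vu^{-1}}\partial_u$. Right multiplication, which defines our polynomials, acts on *positions* instead. A set $S\subseteq S_n$ is *convex* if $u,u'\in S$ and $u\le_Lu'$ imply $[u,u']_L=\{v:u\le_Lv\le_Lu'\}\subseteq S$.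

**Reading off coefficients.** If $\ell(vs_i)<\ell(v)$, then $\partial_i\mathfrak S_v=\mathfrak S_{vs_i}$. Otherwise $\mathfrak S_v=\partial_i\mathfrak S_{vs_i}$ and $\partial_i\mathfrak S_v=0$. Iterating, $\partial_u\mathfrak S_v=\mathfrak S_{vu^{-1}}$ if $\ell(vu^{-1})=\ell(v)-\ell(u)$, and $\partial_u\mathfrak S_v=0$ otherwise. Among Schubert polynomials only $\mathfrak S_{\mathrm{id}}=1$ has a constant term, so
$$(\partial_u\mathfrak S_v)|_{x=0}=\delta_{uv},\tag{1}$$
$$f=\sum_ua_u\mathfrak S_u\ \Longrightarrow\ a_u=(\partial_uf)|_{x=0}.\tag{2}$$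

**Proposition 1.1.** Let $n\ge2$ and $c_k=s_{n-k}s_{n-k+1}\cdots s_{n-1}$ for $1\le k\le n-1$. Then $\mathfrak G_{s_{n-1}}=\sum_{k=1}^{n-1}\beta^{k-1}e_k(x_1,\dots,x_{n-1})$. Its support is $\{c_1,\dots,c_{n-1}\}=[c_1,c_{n-1}]_L$, a chain. In particular it is convex.

**Step 1: permutations that begin with $n$.** The purpose is to relate $S_{n-1}$ to $S_n$. For $v\in S_{n-1}$ let $nv\in S_n$ have one-line word $n$ followed by $v$. Then $\mathfrak G_{nv}=x_1^{n-1}\,\mathfrak G_v(x_2,\dots,x_n)$. This is the definition when $v$ is the longest element of $S_{n-1}$. Passing from $v$ to $vs_i$ passes from $nv$ to $(nv)s_{i+1}$, lengths drop together, and $\pi_{i+1}$ commutes with $x_1^{n-1}$. So the formula descends to all $v$.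

**Step 2: moving $n$ to its place.** The purpose is a recursion, which we shall need for all $w$. Let $n$ be in position $j+1$ of $w$, and let $w^-\in S_{n-1}$ be $w$ with $n$ deleted. Then $w=(nw^-)s_1s_2\cdots s_j$: each factor moves $n$ one position to the right, and the length drops by one each time. So $\mathfrak G_w=\pi_j\cdots\pi_1\mathfrak G_{nw^-}$. Since $1+\beta x_{a+1}$ commutes with $\partial_1,\dots,\partial_{a-1}$, which involve only $x_1,\dots,x_a$, all these factors can be moved to the right of all the $\partial$'s: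
$$\mathfrak G_w=\partial_j\cdots\partial_1\Big(\prod_{i=2}^{j+1}(1+\beta x_i)\cdot x_1^{n-1}\,\mathfrak G_{w^-}(x_2,\dots,x_n)\Big).\tag{3}$$

**Step 3: the polynomial $\mathfrak G_{s_{n-1}}$.** For $r\ge1$ and $a\ge0$ put $T_r(a)=\partial_{r-1}\cdots\partial_1\big(x_1^a\prod_{i=2}^r(1+\beta x_i)\big)$ and $E_r=\prod_{i=1}^r(1+\beta x_i)$. From $\partial_i\frac1{1-x_it}=\frac{t}{(1-x_it)(1-x_{i+1}t)}$ we get $\partial_ih_b(x_1,\dots,x_i)=h_{b-1}(x_1,\dots,x_{i+1})$. Hence $\partial_{r-1}\cdots\partial_1x_1^a=h_{a-r+1}(x_1,\dots,x_r)$, which is $0$ for $a<r-1$ and $1$ for $a=r-1$.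

Since $\beta x_1\prod_{i=2}^r(1+\beta x_i)=E_r-\prod_{i=2}^r(1+\beta x_i)$, and $E_r$ commutes with $\partial_1,\dots,\partial_{r-1}$, for $a\ge1$ we have
$$\beta T_r(a)=E_r\,h_{a-r}(x_1,\dots,x_r)-T_r(a-1).$$
So $\beta T_r(a)=-T_r(a-1)$ for $1\le a\le r-1$, and $\beta T_r(r)=E_r-T_r(r-1)$. Also $T_r(0)=(-\beta)^{r-1}$, because $\partial_1$ turns the factor $1+\beta x_2$ into $-\beta$, then $\partial_2$ turns $1+\beta x_3$ into $-\beta$, and so on. Therefore $(-\beta)^{r-1}=T_r(0)=(-\beta)^{r-1}T_r(r-1)$, which gives $T_r(r-1)=1$ and $\beta T_r(r)=E_r-1$.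

Now (3) with $w=\mathrm{id}\in S_n$ ($j=n-1$) gives, by induction on $n$, $\mathfrak G_{\mathrm{id}}=T_n(n-1)=1$. For $w=s_{n-1}=1\,2\cdots n{-}2\;n\;n{-}1$ we have $j=n-2$ and $w^-=\mathrm{id}$, so $\mathfrak G_{s_{n-1}}=T_{n-1}(n-1)$. Hence $\beta\,\mathfrak G_{s_{n-1}}=E_{n-1}-1$, which is the formula claimed.

**Step 4: the coefficients.** For $r<n$ we have $\partial_ie_k(x_1,\dots,x_r)=0$ if $i\ne r$. From $e_k(x_1,\dots,x_r)=e_k(x_1,\dots,x_{r-1})+x_re_{k-1}(x_1,\dots,x_{r-1})$ we get $\partial_re_k(x_1,\dots,x_r)=e_{k-1}(x_1,\dots,x_{r-1})$. So $\partial_{i_1}\cdots\partial_{i_l}e_k(x_1,\dots,x_{n-1})$ vanishes unless $(i_1,\dots,i_l)=(n-l,\dots,n-1)$, and for that word it equals $e_{k-l}(x_1,\dots,x_{n-1-l})$, with constant term $\delta_{kl}$. By (2), $a_u=\beta^{k-1}$ if $u=c_k$ with $1\le k\le n-1$, and $a_u=0$ otherwise. (The word for $c_k$ has distinct letters, so it is reduced.)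

**Step 5: convexity.** Any reduced word of $c_l$ computes $\partial_{c_l}e_l(x_1,\dots,x_{n-1})=1\neq0$. By Step 4 it must be $(n-l,\dots,n-1)$, so $c_l$ has only one reduced word. If $c_k\le_Lv\le_Lc_l$, a reduced word of $v$ is a suffix of this word and ends in the word of $c_k$. So $v=c_m$ with $k\le m\le l$. $\square$

The proof used an explicit formula and a permutation with a single reduced word. A general $w$ offers neither.

## 2. Statements for all $w\in S_n$

Consider $S_3$ first. The definition gives $\mathfrak G_{321}=x_1^2x_2$, $\mathfrak G_{231}=x_1x_2$, $\mathfrak G_{312}=x_1^2$, $\mathfrak G_{213}=x_1$, $\mathfrak G_{123}=1$, each equal to the corresponding Schubert polynomial. The remaining one is $\mathfrak G_{132}=\mathfrak S_{132}+\beta\,\mathfrak S_{231}$, with support $\{132,231\}$. All these supports are convex. In fact a support confined to two consecutive lengths is always convex, because an interval whose ends differ in length by at most $1$ contains only its ends.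

Here is an example with a length gap of two. Take $w=2143$, so $n=4$, $w^-=213$, $j=2$ and $\mathfrak G_{213}=x_1$. Formula (3) says that $\mathfrak G_{2143}=\Phi\big(x_1(1+\beta x_1)(1+\beta x_2)\big)$ with $\Phi(f)=\partial_2\partial_1\big(x_1^3f(x_2,x_3,x_4)\big)$. Steps 1 and 2 at $\beta=0$ show that $\Phi(\mathfrak S_v)$ is the Schubert polynomial of $v\in S_3$ with $4$ inserted in position $3$. Since $x_1(1+\beta x_1)(1+\beta x_2)=x_1+\beta(x_1^2+x_1x_2)+\beta^2x_1^2x_2=\mathfrak S_{213}+\beta(\mathfrak S_{312}+\mathfrak S_{231})+\beta^2\mathfrak S_{321}$,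
$$\mathfrak G_{2143}=\mathfrak S_{2143}+\beta(\mathfrak S_{3142}+\mathfrak S_{2341})+\beta^2\mathfrak S_{3241}.\tag{4}$$
Swapping values, the only cover of $2143$ is $3142$. The element $3142$ is covered by $3241$ (values $1,2$) and by $4132$ (values $3,4$), and $2341$ is covered by $3241$ (values $2,3$). So $[2143,3241]_L=\{2143,3142,3241\}$, and the support is convex. Moreover $2143\not\le_L2341$. Hence $2143$ and $2341$ are both minimal in the support, with lengths $2$ and $3$, while $3241$, of length $4=\deg_x\mathfrak G_{2143}$, is the only maximal element.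

C. and Weigandt conjectured convexity in general (the source is "On The Schubert Support Of Grothendieck Polynomials"). We prove this.

**Theorem 2.1.** For all $n$ and every $w\in S_n$, $\mathrm{Supp}_{\mathfrak S}(\mathfrak G_w)$ is convex in left weak order.

**Theorem 2.2.** All $\le_L$-maximal elements of $\mathrm{Supp}_{\mathfrak S}(\mathfrak G_w)$ have the same length, namely $\deg_x\mathfrak G_w$. If $u\in\mathrm{Supp}_{\mathfrak S}(\mathfrak G_w)$ and $\ell(u)<\deg_x\mathfrak G_w$, then there is $k$ with $s_ku\in\mathrm{Supp}_{\mathfrak S}(\mathfrak G_w)$ and $\ell(s_ku)=\ell(u)+1$. Hence the support is the union of the intervals $[u,u']_L$ with $u\le_Lu'$ both in the support and $\ell(u')=\deg_x\mathfrak G_w$.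

As (4) shows, the minimal elements need not have equal length.

## 3. Nonzero derivatives versus nonzero constant terms

The natural first attempt is to argue with (2) directly. Let $f=\mathfrak G_w$, let $u\le_Lv\le_Lu'$, and suppose $\partial_uf$ and $\partial_{u'}f$ have nonzero constant terms. We want the same for $\partial_vf$. Half of this is immediate: $\partial_{u'}f=\partial_{u'v^{-1}}(\partial_vf)\ne0$, so $\partial_vf\neq0$. The other half is where the attempt stops. We know that $\partial_uf$ has a constant term and that $\partial_vf=\partial_{vu^{-1}}(\partial_uf)$ is not zero, but nothing says that $\partial_vf$ has a constant term.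

For a general $f$ it need not have one, even if all its coefficients are nonnegative. Take $n=3$ and $f=1+x_1x_2=\mathfrak S_{\mathrm{id}}+\mathfrak S_{231}$, where $231=s_1s_2$. Then $\partial_2f=x_1$ is nonzero without constant term, and the support $\{\mathrm{id},s_1s_2\}$ misses $s_2\in[\mathrm{id},s_1s_2]_L$.

So we look for a property of $f$ that makes "$\partial_vf$ has a constant term" persist when further divided differences are applied, as long as the result is not zero. Geometry suggests one. On the flag variety $\partial_i$ takes the class of an irreducible subvariety $Z$ either to $0$ or to a positive multiple of the class of a *larger* irreducible subvariety. A larger variety meets whatever the smaller one met.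

On the flag variety alone this gives nothing, since $[Z]$ is homogeneous, all elements of its support have the same length, and convexity is vacuous. The different degrees of $\mathfrak G_w$ must be held together in one irreducible variety. We therefore work in $Fl_n\times Y$ and let classes on $Y$ play the role of powers of $\beta$. There "has a constant term" will become "$Z$ maps onto $Fl_n$".

## 4. Divided differences on $Fl_n\times Y$

We work over $\mathbb C$. Let $Fl=Fl_n$ be the variety of complete flags $F_1\subset\cdots\subset F_n=\mathbb C^n$ and put $x_i=-c_1(F_i/F_{i-1})$. From Fulton, *Young Tableaux*, §§10.2–10.4, we recall that $H^*(Fl)=R:=\mathbb Z[x_1,\dots,x_n]/I$, where $I$ is generated by the symmetric polynomials without constant term; that the $\mathfrak S_u$ ($u\in S_n$) form a $\mathbb Z$-basis of $R$; and that $x^\delta:=\mathfrak S_{w_0}$ is the class of a point. The $\partial_i$ commute with multiplication by symmetric polynomials, so they preserve $I$ and act on $R$. Evaluation at $x=0$ is well defined on $R$ and is restriction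 to a point of $Fl$. For $n=2$ we have $Fl=\mathbb P^1$, $R=\mathbb Z[x_1]/(x_1^2)$ with $x_1$ the class of a point, $x_2=-x_1$, and $\partial_1x_1=1$.

**The operator $\partial_i$ is pull-back after push-forward.** Let $p_i:Fl\to Fl^{(i)}$ be the $\mathbb P^1$-bundle that forgets $F_i$. We claim $p_i^*p_{i*}=\partial_i$. Indeed $Fl=\mathbb P(F_{i+1}/F_{i-1})$ with $\mathcal O(-1)=F_i/F_{i-1}$, so $x_i=c_1(\mathcal O(1))$, $p_{i*}1=0$ and $p_{i*}x_i=1$. Write $f=(f-x_i\partial_if)+x_i\,\partial_if$. The product rule gives $\partial_i(x_{i+1}f)=-f+x_i\partial_if$, so $f-x_i\partial_if=-\partial_i(x_{i+1}f)$. Thus both $\partial_if$ and $f-x_i\partial_if$ are $s_i$-invariant. An $s_i$-invariant polynomial is a polynomial in the $x_a$ ($a\ne i,i+1$), in $x_i+x_{i+1}$ and in $x_ix_{i+1}$. All of these are pulled back from $Fl^{(i)}$, the last two being $-c_1$ and $c_2$ of $F_{i+1}/F_{i-1}$. The projection formula gives $p_i^*p_{i*}f=(f-x_i\partial_if)\cdot0+\partial_if\cdot1=\partial_if$.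

**With a second factor.** Let $Y$ be a smooth connected projective variety. As $H^*(Fl)$ is free, $H^*(Fl\times Y)=\bigoplus_u\mathfrak S_u\otimes H^*(Y)$. Write a class as $\alpha=\sum_u\mathfrak S_u\otimes\alpha_u$. We write $p_i$ also for $p_i\times\mathrm{id}_Y$ and $\partial_i$ also for $\partial_i\otimes\mathrm{id}=p_i^*p_{i*}$. For $q\in Fl$ let $\iota_q:Y\to Fl\times Y$, $y\mapsto(q,y)$. Since $Fl$ is connected, $\iota_q^*$ does not depend on $q$, and it sends $f\otimes\gamma$ to $f(0)\gamma$. So (1) gives
$$\alpha_u=\iota_q^*(\partial_u\alpha).\tag{5}$$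

**Definition (support of a subvariety).** For a closed irreducible $Z\subseteq Fl\times Y$ let $\mathrm{Supp}(Z)=\{u\in S_n:[Z]_u\ne0\}$, where $[Z]=\sum_u\mathfrak S_u\otimes[Z]_u$.

For example, if $Z=\{q\}\times Y$, then $[Z]=x^\delta\otimes1$ and $\mathrm{Supp}(Z)=\{w_0\}$. We use repeatedly that the class of a nonempty subvariety of a smooth projective variety is nonzero: pair it with a power of an ample class.

## 5. Supports of irreducible subvarieties are convex

**Theorem 5.1.** Let $Z\subseteq Fl\times Y$ be a closed irreducible subvariety. Then: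

(a) $\mathrm{Supp}(Z)$ is convex in left weak order.

(b) Put $D=\dim Fl+\dim\mathrm{pr}_Y(Z)-\dim Z$. Every $u\in\mathrm{Supp}(Z)$ has $\ell(u)\le D$. If $\ell(u)<D$, there is $k$ with $\ell(s_ku)=\ell(u)+1$ and $s_ku\in\mathrm{Supp}(Z)$.

The first lemma says that $\partial_i$ acts on subvarieties, and that it only enlarges them.

**Lemma 5.2.** For $Z$ closed irreducible, $Z^{(i)}:=p_i^{-1}(p_i(Z))\supseteq Z$ is closed and irreducible. If $p_i|_Z$ is generically finite onto its image, then $\partial_i[Z]=d\,[Z^{(i)}]$ with an integer $d>0$, and $\dim Z^{(i)}=\dim Z+1$. Otherwise $\partial_i[Z]=0$ and $Z^{(i)}=Z$.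

*Proof.* The map $p_i$ is proper, so $p_i(Z)$ is closed and irreducible, and $Z^{(i)}$ is a $\mathbb P^1$-bundle over it. In the generically finite case $p_{i*}[Z]=d\,[p_i(Z)]$ with $d$ the degree of $Z\to p_i(Z)$. Moreover $p_i^*[W]=[p_i^{-1}(W)]$ because $p_i$ is flat with smooth fibers. This gives the formula, and $\dim Z^{(i)}=\dim p_i(Z)+1=\dim Z+1$. Otherwise $p_{i*}[Z]=0$. The fibers of $p_i$ are one-dimensional, so $\dim p_i(Z)=\dim Z-1$ and $\dim Z^{(i)}=\dim Z$. As $Z\subseteq Z^{(i)}$ and $Z^{(i)}$ is irreducible, they are equal. $\square$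

**Iterating.** Let $s_{i_1}\cdots s_{i_l}$ be a reduced word of $u$ with $\partial_u[Z]\ne0$. Apply $\partial_{i_l}$, then $\partial_{i_{l-1}}$, and so on. No intermediate result vanishes, so Lemma 5.2 gives
$$\partial_u[Z]=d_u[Z_u],\quad d_u>0,\quad Z_u\text{ closed irreducible},\quad\dim Z_u=\dim Z+\ell(u),\quad\mathrm{pr}_Y(Z_u)=\mathrm{pr}_Y(Z).$$
The last equality holds because $p_i$ does not touch the $Y$-coordinate. The variety $Z_u$ is formed along a chosen reduced word, and every choice is allowed in what follows.

The second lemma says what it means geometrically to have a constant term.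

**Lemma 5.3.** Let $Z\subseteq Fl\times Y$ be closed irreducible. Then $\iota_q^*[Z]\ne0$ iff $\mathrm{pr}_{Fl}(Z)=Fl$. In that case $\iota_q^*[Z]$ is the class of a nonzero effective cycle on $Y$.

*Proof.* If some $q\notin\mathrm{pr}_{Fl}(Z)$, then $\iota_q$ maps $Y$ into the complement of $Z$, where $[Z]$ restricts to $0$, so $\iota_q^*[Z]=0$. Since $\iota_q^*$ does not depend on $q$, this settles one direction. Now let $Z\to Fl$ be surjective and put $d=\dim Z-\dim Fl$. For general $q$ the fiber $Z\cap(\{q\}\times Y)$ is nonempty of pure dimension $d$, so the intersection is proper. By Fulton, *Intersection Theory*, Prop. 7.1, $\iota_q^*[Z]=\sum_Cm_C[C]$ over the components $C$ of this fiber, with all $m_C\ge1$. Pairing with $H^d$, $H$ ample on $Y$, gives a positive number, so the class is nonzero. $\square$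

Since $[Z]_u=\iota_q^*(\partial_u[Z])$ by (5), Lemma 5.3 applied to $Z_u$ gives, for every choice of reduced word,
$$u\in\mathrm{Supp}(Z)\iff\partial_u[Z]\ne0\ \text{ and }\ Z_u\to Fl\text{ is surjective}.\tag{6}$$
The first condition is inherited downward in left weak order, and the second upward as long as the first holds. This is what was missing in Section 3.

**Proof of Theorem 5.1(a).** Let $u\le_Lv\le_Lu'$ with $u,u'\in\mathrm{Supp}(Z)$. Since $\partial_{u'v^{-1}}\partial_v[Z]=\partial_{u'}[Z]\ne0$, we have $\partial_v[Z]\ne0$. As $u\le_Lv$, a reduced word of $vu^{-1}$ followed by one of $u$ is a reduced word of $v$. Along this word $Z_v$ arises from $Z_u$ by successive operations $Z\mapsto Z^{(i)}$, so $Z_v\supseteq Z_u$. By (6), $Z_u\to Fl$ is surjective, hence so is $Z_v\to Fl$, and (6) gives $v\in\mathrm{Supp}(Z)$. $\square$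

**Proof of Theorem 5.1(b).** Let $u\in\mathrm{Supp}(Z)$. Since $Z_u\subseteq Fl\times\mathrm{pr}_Y(Z)$, we get $\dim Z+\ell(u)=\dim Z_u\le\dim Fl+\dim\mathrm{pr}_Y(Z)$, that is, $\ell(u)\le D$.

Suppose $\partial_k[Z_u]\ne0$ for some $k$. Then $\partial_k\partial_u[Z]\ne0$, so $\ell(s_ku)=\ell(u)+1$ and $\partial_{s_ku}[Z]\neq0$. Moreover $Z_{s_ku}=(Z_u)^{(k)}\supseteq Z_u$ maps onto $Fl$. By (6), $s_ku\in\mathrm{Supp}(Z)$.

Suppose instead that $\partial_k[Z_u]=0$ for all $k$. By Lemma 5.2, $Z_u=p_k^{-1}(p_k(Z_u))$ for all $k$: if $(F_\bullet,y)\in Z_u$, then changing one $F_k$ in the flag stays in $Z_u$. Any two flags are joined by a chain of such changes. Indeed, there is a basis of $\mathbb C^n$ adapted to both (each $F_i$ and each $F_i'$ is spanned by basis vectors), and the two orderings of this basis are related by adjacent transpositions, each of which changes one step of the flag. Hence $Z_u=Fl\times\mathrm{pr}_Y(Z_u)=Fl\times\mathrm{pr}_Y(Z)$, and comparing dimensions gives $\ell(u)=D$.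

So if $\ell(u)<D$, the first situation occurs. $\square$

**Example 5.4.** Let $n=3$, fix a line $E_1\subset\mathbb C^3$, and let $Y=\mathbb P((\mathbb C^3)^*)$ be the space of lines $[\xi]$ of linear forms. Put
$$Z=\{(F_\bullet,[\xi]):E_1\subset F_2,\ \xi|_{F_2}=0\}.$$
It is irreducible of dimension $2$: choose $F_2\supset E_1$, then $F_1\subset F_2$, and then $[\xi]$ is determined. We compute $\mathrm{Supp}(Z)$ from (6).

The image of $Z$ in $Fl$ is $\{E_1\subset F_2\}\ne Fl$, so $\mathrm{id}\notin\mathrm{Supp}(Z)$. No condition is imposed on $F_1$, so $Z^{(1)}=Z$ and $\partial_1[Z]=0$. This excludes $s_1$, $s_2s_1$ and $s_2s_1s_2=s_1s_2s_1$. Next, $Z^{(2)}=\{\xi(E_1)=0,\ \xi|_{F_1}=0\}$: given such $\xi$, the plane $F_2'=\ker\xi$ contains $E_1$ and $F_1$, so $(F_1\subset F_2',[\xi])$ comes from $Z$. Since $Z^{(2)}\ne Z$, we have $\partial_2[Z]\neq0$. Also $Z^{(2)}\to Fl$ is surjective, as some $\xi\neq0$ kills $E_1+F_1$. So $s_2\in\mathrm{Supp}(Z)$. Finally $(Z^{(2)})^{(1)}=\{\xi(E_1)=0\}$, because every $F_2$ contains a line killed by $\xi$. This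 is larger than $Z^{(2)}$ and maps onto $Fl$, so $s_1s_2\in\mathrm{Supp}(Z)$.

Altogether $\mathrm{Supp}(Z)=\{s_2,s_1s_2\}=\{132,231\}$, which is the support of $\mathfrak G_{132}$. Here $\mathrm{pr}_Y(Z)=\{\xi(E_1)=0\}$ has dimension $1$, so $D=3+1-2=2=\deg_x\mathfrak G_{132}$.

It remains to find such a $Z$ for every $w$.

## 6. Building $\mathfrak G_w$ value by value, modulo $I$

**Reduction to $\beta=1$.** The purpose is to work with integers. Give $x_i$ degree $1$ and $\beta$ degree $-1$. Then $1+\beta x_{i+1}$ is homogeneous of degree $0$ and $\partial_i$ lowers degree by $1$, so $\mathfrak G_w$ is homogeneous of degree $\ell(w)$. Hence $a_u=c_u\beta^{\ell(u)-\ell(w)}$ with $c_u\in\mathbb Z$ (and $c_u=0$ if $\ell(u)<\ell(w)$). So $u$ is in the support iff $c_u\ne0$. From now on $\beta=1$ and $\mathfrak G_w=\sum_uc_u\mathfrak S_u$.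

**The recursion.** The purpose is to write $\mathfrak G_w$ as the result of operations applied to $x^\delta$, the class of a point. For $1\le m\le n$ let $w^{(m)}\in S_m$ be the one-line word of $w$ with all values $>m$ deleted. For $m\ge2$ let $m$ be in position $j_m+1$ of $w^{(m)}$, where $0\le j_m\le m-1$. Put
$$F_m=x_1^{n-1}x_2^{n-2}\cdots x_{n-m}^{m}\;\mathfrak G_{w^{(m)}}(x_{n-m+1},\dots,x_n),\qquad b_m=n-m+j_m,\qquad k_m=b_m+1\le n.$$
Thus $F_1=x^\delta$ and $F_n=\mathfrak G_w$. Apply (3) in $S_m$ to $w^{(m)}$, whose $(\cdot)^-$ is $w^{(m-1)}$, in the variables $x_{n-m+1},\dots,x_n$. Multiply by $x_1^{n-1}\cdots x_{n-m}^m$, which commutes with $\partial_i$ for $i\ge n-m+1$. Since $x_1^{n-1}\cdots x_{n-m}^m\cdot x_{n-m+1}^{m-1}\,\mathfrak G_{w^{(m-1)}}(x_{n-m+2},\dots,x_n)=F_{m-1}$, we get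
$$F_m=\partial_{b_m}\partial_{b_m-1}\cdots\partial_{n-m+1}\Big(\prod_{i=n-m+2}^{k_m}(1+x_i)\;F_{m-1}\Big).\tag{7}$$
For $j_m=0$ there are no operators and the product is empty.

**An obstacle.** We would like to replace $1+x_i$ by $x_i+h$, with $h$ a hyperplane class, and interpret the product as a geometric condition. In (7) the product does not start at $i=1$, and this is a real difficulty. For $n=2$ and $m=2$ a factor $x_2+h$ would appear. On $Fl_2\times\mathbb P^N=\mathbb P^1\times\mathbb P^N$ with $N\ge1$ it is the class of $\mathcal O(-1,1)$, which has no nonzero sections. So $x_2+h$ is not the class of any effective divisor. The way out is that, modulo $I$, the missing factors $1+x_1,\dots,1+x_{n-m+1}$ can be inserted for free.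

**Lemma 6.1.** For $1\le a\le n$, $\ x_a\cdot x_1^{n-1}x_2^{n-2}\cdots x_a^{n-a}\in I$.

*Proof.* Modulo $I$ we have $\prod_{i=1}^n(1-x_it)=1$, so $\prod_{i\le a}(1-x_it)^{-1}=\prod_{i>a}(1-x_it)$, which has degree at most $n-a$ in $t$. Hence $h_{n-a+1}(x_1,\dots,x_a)\in I$. Write $h_{n-a+1}(x_1,\dots,x_a)=x_a^{n-a+1}+\sum_{b<a}x_bg_b$ and multiply by $x_1^{n-1}\cdots x_{a-1}^{n-a+1}$. The term with index $b$ is divisible by $x_b\cdot x_1^{n-1}\cdots x_b^{n-b}$, which lies in $I$ by induction on $a$. So the remaining term $x_1^{n-1}\cdots x_{a-1}^{n-a+1}x_a^{n-a+1}$ lies in $I$. $\square$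

The polynomial $F_{m-1}$ is divisible by $x_1^{n-1}\cdots x_{n-m+1}^{m-1}$, so Lemma 6.1 gives $x_aF_{m-1}\in I$ for $a\le n-m+1$. Hence multiplication by $\prod_{i\le n-m+1}(1+x_i)$ fixes $F_{m-1}$ in $R$, and in $R$
$$F_m=\partial_{b_m}\cdots\partial_{n-m+1}\Big(\prod_{i=1}^{k_m}(1+x_i)\,F_{m-1}\Big).\tag{8}$$
If $k_m=n$, then $\prod_{i=1}^n(1+x_i)=1$ in $R$, and we omit the product.

## 7. A fresh projective space for each factor

**Separating the parameter.** Let $M=\{m:2\le m\le n,\ k_m<n\}$ and take one variable $h_m$ for each $m\in M$. In $R[h_m:m\in M]$ define $\hat F_1=x^\delta$ and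
$$\hat F_m=\partial_{b_m}\cdots\partial_{n-m+1}\Big(\prod_{i=1}^{k_m}(x_i+h_m)\;\hat F_{m-1}\Big),\tag{9}$$
where the product is omitted if $m\notin M$ and $\partial_i$ is $\mathbb Z[h]$-linear. Setting all $h_m=1$ commutes with the $\partial_i$, so (8) gives $\hat F_m|_{h=1}=F_m$ in $R$. In particular
$$\hat F_n|_{h=1}=\mathfrak G_w\quad\text{in }R.\tag{10}$$

Why several variables? A single $h$ would mean imposing each new condition on the same projective space. If we impose the same incidence condition $\{\xi|_{F_k}=0\}$ twice on the same $[\xi]$, nothing happens the second time, although the class should be multiplied by $\prod_{i\le k}(x_i+h)$ again. With a fresh projective space, each new condition cuts out a projective bundle over the previous variety.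

Let $Y_m=\prod_{l\le m,\ l\in M}\mathbb P^{n-1}$, a point if there are no factors, and let $h_l$ be the hyperplane class of the $l$-th factor. Then $H^*(Fl\times Y_m)=R[h_l:l\le m,\ l\in M]/(h_l^n)$. The degree of $\hat F_m$, and of all intermediate results in (9), in $h_l$ is at most $k_l\le n-1$. So nothing is lost by reading $\hat F_m$ and these intermediate results in $H^*(Fl\times Y_m)$. In particular they are zero there only if they are zero in $R[h]$.

**Proposition 7.1.** For each $m$, $\hat F_m=e_m[Z_m]$ in $H^*(Fl\times Y_m)$, with $e_m$ a positive integer and $Z_m\subseteq Fl\times Y_m$ closed irreducible.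

**Step 1: nothing vanishes.** The image of $\mathfrak G_w$ in $R$ has component $\mathfrak S_w\ne0$ in degree $\ell(w)$, so $\hat F_n\ne0$ by (10). If some $\hat F_m$, or some intermediate result in (9), were zero, then $\hat F_n$ would be zero.

**Step 2: induction.** For $m=1$, $\hat F_1=x^\delta$ is the class of a point. Let $\hat F_{m-1}=e_{m-1}[Z_{m-1}]$. We must see that multiplication by $\prod_{i\le k}(x_i+h_m)$, $k=k_m<n$, and the operators $\partial_i$ preserve the form "positive multiple of the class of an irreducible variety" unless the result is $0$, which Step 1 excludes. For $\partial_i$ this is Lemma 5.2. If $m\notin M$, there is no multiplication.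

**Step 3: multiplication.** Write $Z=Z_{m-1}$, $Y=Y_{m-1}$, and let $\mathbb P=\mathbb P((\mathbb C^n)^*)\cong\mathbb P^{n-1}$ be the space of lines $[\xi]$ in $(\mathbb C^n)^*$. Put
$$Z'=\{(F_\bullet,y,[\xi])\in Z\times\mathbb P:\ \xi|_{F_k}=0\}.$$
This is the zero scheme on $Z\times\mathbb P$ of the section of $E=F_k^*\otimes\mathcal O_{\mathbb P}(1)$ given by $\mathcal O_{\mathbb P}(-1)\hookrightarrow(\mathbb C^n)^*\twoheadrightarrow F_k^*$. Zariski-locally on $Z$ the surjection $(\mathbb C^n)^*\to F_k^*$ splits. So over a small open $U\subseteq Z$ we can choose homogeneous coordinates $\xi_1,\dots,\xi_n$ on $\mathbb P$ in which the section is $(\xi_1,\dots,\xi_k)$. On a chart where one of $\xi_1,\dots,\xi_k$ equals $1$, the section has no zeros. On a chart where another coordinate equals $1$, the functions $\xi_1,\dots,\xi_k$ are independent polynomial variables over the coordinate ring of $U$, hence a regular sequence whatever the singularities of $Z$. So the section is regular, and its zero scheme over $U$ is $U\times\mathbb P^{n-k-1}$. Since $k<n$,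 $Z'$ is a projective bundle over $Z$ with nonempty irreducible fibers. It is therefore irreducible and reduced, of codimension $k$ in $Z\times\mathbb P$.

By Fulton, *Intersection Theory*, Prop. 14.1, $[Z']=c_k(E)\cap[Z\times\mathbb P]$. The bundle $F_k^*$ has Chern roots $-c_1(F_i/F_{i-1})=x_i$ for $i\le k$, so $c_k(E)=\prod_{i\le k}(x_i+h_m)$. Pushing forward to $Fl\times Y\times\mathbb P$,
$$[Z']=\prod_{i\le k}(x_i+h_m)\cdot[Z]\quad\text{in }H^*(Fl\times Y\times\mathbb P),\tag{11}$$
where $[Z]$ is pulled back from $Fl\times Y$. $\square$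

**Example 7.2.** Let $w=132$. Here $w^{(2)}=12$, so $j_2=1$, $b_2=2$ and $k_2=3=n$, and there is no factor. Next $j_3=1$, $b_3=1$, $k_3=2$, so $M=\{3\}$; write $h=h_3$. From the class of a flag $E_\bullet$ we get $\hat F_2=\partial_2(x_1^2x_2)=x_1^2$ with $Z_2=\{F_1=E_1\}$. Then we impose $\xi|_{F_2}=0$ and apply $\partial_1$. Geometrically, forgetting $F_1$ turns $\{F_1=E_1,\ \xi|_{F_2}=0\}$ into $\{E_1\subset F_2,\ \xi|_{F_2}=0\}$, the variety of Example 5.4. Algebraically,
$$\hat F_3=\partial_1\big((x_1+h)(x_2+h)x_1^2\big)=(x_1+h)(x_2+h)(x_1+x_2).$$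
In $R$ we have $x_1^2+x_1x_2+x_2^2=0$ and $x_1^3=0$, hence $(x_1+x_2)^2=x_1x_2$ and $x_1x_2(x_1+x_2)=0$. So $\hat F_3=h^2(x_1+x_2)+h\,x_1x_2=h^2\,\mathfrak S_{132}+h\,\mathfrak S_{231}$, which becomes $\mathfrak G_{132}$ at $h=1$.

Setting $h=1$ adds up the coefficients of a class on $Y_n$. We must exclude cancellation.

**Corollary 7.3.** $\mathrm{Supp}_{\mathfrak S}(\mathfrak G_w)=\mathrm{Supp}(Z_n)$.

*Proof.* Write $\hat F_n=\sum_u\mathfrak S_u\,\alpha_u(h)$, with $\alpha_u$ of degree at most $n-1$ in each $h_l$. The $\mathfrak S_u$ with $u\in S_n$ are a basis of $R$, so (10) gives $c_u=\alpha_u(1,\dots,1)$. By (5), $\alpha_u=e_n\,\iota_q^*\partial_u[Z_n]$. By Lemmas 5.2 and 5.3 this is either $0$ or the class of a nonzero effective cycle on the product of projective spaces $Y_n$. In the second case the coefficient of $\prod_lh_l^{a_l}$ in $\alpha_u$ is the intersection number of the cycle with $\prod_lh_l^{n-1-a_l}$. It is nonnegative, because the classes $h_l$ are base-point-free: a general hyperplane in a factor contains no component of the cycle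 at hand, so the cycle stays effective at each step. Hence all coefficients of $\alpha_u$ are nonnegative, and if $\alpha_u\ne0$, some coefficient is positive. So $c_u=\alpha_u(1,\dots,1)\ne0$ iff $\alpha_u\ne0$ iff $u\in\mathrm{Supp}(Z_n)$. $\square$

## 8. Proofs of Theorems 2.1 and 2.2

**Proof of Theorem 2.1.** By Corollary 7.3 the support of $\mathfrak G_w$ is $\mathrm{Supp}(Z_n)$ with $Z_n\subseteq Fl\times Y_n$ closed irreducible. By Theorem 5.1(a) it is convex. $\square$

**Proof of Theorem 2.2.** Apply Theorem 5.1(b) to $Z_n$. The support is nonempty, every element has length at most $D$, and every element of length less than $D$ has a left weak cover in the support. Climbing by covers from any element, we reach length $D$. So an element of length less than $D$ is not maximal, an element of length $D$ is maximal, and elements of length $D$ exist. Thus the maximal elements are exactly the elements of length $D$, and $D=\max\{\ell(u):u\in\mathrm{Supp}_{\mathfrak S}(\mathfrak G_w)\}$. Each $\mathfrak S_u$ is homogeneous of degree $\ell(u)$, and the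 $\mathfrak S_u$ are linearly independent, so the part of $\mathfrak G_w$ of $x$-degree $D$, namely $\sum_{\ell(u)=D}a_u\mathfrak S_u$, is nonzero, and there is nothing above it. Hence $D=\deg_x\mathfrak G_w$, which proves the first two assertions.

For the last one, climb from a given $u$ in the support to some $u'$ of length $\deg_x\mathfrak G_w$ in the support; then $u\in[u,u']_L$. Conversely every such interval lies in the support by Theorem 2.1. $\square$

## 9. Products of $\partial_i$ and $\prod_{i\le k}(1+\beta x_i)$ applied to $\mathfrak S_v$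

Sections 5 and 7 used only the two kinds of operations in (8), so the argument proves the following statement as well.

**Remark 9.1.** Let $f\in R[\beta]$ be obtained from a Schubert polynomial $\mathfrak S_v$ ($v\in S_n$) by a finite sequence of operators $\partial_i$ and multiplications by $\prod_{i\le k}(1+\beta x_i)$ with $1\le k\le n-1$. If $f\ne0$, its Schubert support in $S_n$ is convex in left weak order, and all its maximal elements have the same length.

*Proof.* With $\deg\beta=-1$ the element $f$ is homogeneous, so each coefficient is an integer times one power of $\beta$, and it is nonzero iff it is nonzero at $\beta=1$. In particular $f|_{\beta=1}\neq0$. Since $\partial_u\mathfrak S_{w_0}=\mathfrak S_{w_0u^{-1}}$, we have $\mathfrak S_v=\partial_{v^{-1}w_0}x^\delta$, so $f$ arises from the class of a point by the allowed operations. Replace each factor $\prod_{i\le k}(1+\beta x_i)$ by $\prod_{i\le k}(x_i+h)$ with a new variable $h$ each time. The result $\hat f$ specializes to $f|_{\beta=1}$ at $h=1$, so neither $\hat f$ nor any intermediate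 result is zero. The degree in each $h$ is at most $n-1$. Steps 2 and 3 of Proposition 7.1 show that $\hat f$ is a positive multiple of the class of a closed irreducible $Z\subseteq Fl\times\prod\mathbb P^{n-1}$. The proof of Corollary 7.3 shows that the support of $f$ is $\mathrm{Supp}(Z)$, and Theorem 5.1 applies. $\square$
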